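# Covering a properly colored graph by linearly many rainbow paths

## 1. Graphs with linearly many edges

All graphs are finite and simple. An edge-coloring of a graph is *proper* if any two edges sharing a vertex receive distinct colors. A properly edge-colored graph contains many *rainbow* paths, that is, paths whose edges have pairwise distinct colors; every single edge is one. We want to cover all edges of the graph by rainbow paths, using as few paths as possible. The paths of a covering may share edges.

Without colors there is a clean answer: answering a conjecture of Chung, Fan showed that the edges of any connected graph on $n$ vertices can be covered by at most $\lceil n/2\rceil$ paths, not necessarily edge-disjoint. Bonamy, Botler, Dross, Naia and Skokan asked for a rainbow analogue, and the report "Cross-community collaborations in combinatorics" contains the following question. Is there an absolute constant $C$ such that every properly edge-colored graph $G$ has at most $C|V(G)|$ rainbow paths that together cover $E(G)$? We shall prove that the answer is yes.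

The smallest cases can be done by hand. In $K_3$ a proper coloring uses three colors, a path has at most two edges, and two paths cover: the same number $\lceil 3/2\rceil$ as without colors. Now color $K_4$ on $v_1,v_2,v_3,v_4$ with three colors: $v_1v_2,v_3v_4$ get color 1, $v_2v_3,v_1v_4$ get color 2, $v_1v_3,v_2v_4$ get color 3. The first and last edges of a path with three edges form a perfect matching of $K_4$, so they have the same color. Hence rainbow paths have at most two edges, and six edges need at least three paths. Three suffice: $v_1v_2v_3$, $v_1v_3v_4$, $v_1v_4v_2$ have colors $(1,2)$, $(3,1)$, $(2,3)$ and use each edge once. So the colors do cost something: without colors, two paths are enough for $K_4$.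

Here is an infinite family for which the question is easy.

**Proposition 1.** If a properly edge-colored graph on $n$ vertices has at most $Cn$ edges, then $Cn$ rainbow paths cover its edges. In particular, if all degrees are at most $\Delta$, then $\Delta n/2$ rainbow paths suffice.

*Proof.* A single edge is a rainbow path, so take each edge as a path. If all degrees are at most $\Delta$, there are at most $\Delta n/2$ edges. $\square$

This is trivial, but we shall spend such a budget several times: *any set of $O(n)$ edges may be thrown away*, by covering each of its edges by a one-edge path.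

What changes in general? A graph on $n$ vertices may have about $n^2/2$ edges. In $K_n$ a family of $Cn$ paths that covers must contain a path with at least $\frac{n(n-1)/2}{Cn}=\frac{n-1}{2C}$ edges; on average the paths must be as long as a constant times the average degree. One long path is easy to find. If $G$ is $d$-regular and $P$ is a longest rainbow path, with $\Lambda$ edges and with an end $u$, then each of the $d$ edges at $u$ goes to one of the $\Lambda$ other vertices of $P$ or has one of the $\Lambda$ colors of $P$, so $d\le 2\Lambda$. The difficulty is to have many long paths that do not waste their length on edges already covered. If we keep looking for long paths among the uncovered edges only, the degrees shrink and so do the paths.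

## 2. Locally bounded colorings, the two theorems, and lower bounds

The proof works in a slightly more general setting at no extra cost.

**Definition.** For an integer $k\ge1$, an edge-coloring is *locally $k$-bounded* if every vertex is incident with at most $k$ edges of each color.

Proper colorings are exactly the case $k=1$. At the other end, coloring all edges of a $k$-regular graph alike is locally $k$-bounded. You may put $k=1$ throughout.

**Theorem 1.** Let $G$ be a graph on $n$ vertices with a locally $k$-bounded edge-coloring. Then $E(G)$ can be covered by at most $310\,kn$ rainbow paths of $G$. In particular ($k=1$), $310\,n$ rainbow paths suffice for every properly colored graph.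

**Theorem 2.** In the same setting, if the edges have nonnegative weights of total $W$, there is a rainbow path of weight at least $\frac{W}{(k+1)n}$. Equivalently, $E(G)$ has a fractional cover by rainbow paths of total weight at most $(k+1)n$.

**Optimality of the order.** The bound $O(kn)$ in Theorem 1 is best possible up to the absolute constant. For $k<n$ with $kn$ even there is a $k$-regular graph on $n$ vertices: take the vertex set $\mathbb Z_n$, join $i$ to $i\pm1,\dots,i\pm\lfloor k/2\rfloor$ and, if $k$ is odd (so $n$ is even), also to $i+n/2$. Color all edges alike. Every rainbow path has at most one edge, so $kn/2$ paths are needed. For $k=1$ one may also take $K_n$ with any proper coloring: each path has at most $n-1$ edges, so at least $n/2$ paths are needed.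

**Notation.** From now on $G$ with a locally $k$-bounded coloring $c$ is fixed, and $n=|V(G)|\ge1$. The neighborhood $N(x)$ and the degree $d(x)$ always refer to $G$. For $H\subseteq E(G)$, $d_H(x)$ is the number of $H$-edges at $x$, $N_H(x)$ is the set of their other ends, and $d_{H,a}(x)\le k$ is the number of $H$-edges of color $a$ at $x$. For a path $P$, $V(P)$ and $C(P)$ are its sets of vertices and colors, and $\Lambda(P)$ is its number of edges. Single vertices count as paths with $\Lambda=0$. If $P$ is rainbow, then $|C(P)|=\Lambda(P)$ and $|V(P)|=\Lambda(P)+1$.

**Fractional covers and duality.** For $H\subseteq E(G)$ let $f^*(H)$ be the minimum of $\sum_P\lambda_P$ over all $\lambda\ge 0$, indexed by the rainbow paths $P$ of $G$, such that $\sum_{P\ni e}\lambda_P\ge1$ for every $e\in H$. Note that the paths may leave $H$. One-edge paths show that this linear program is feasible, and it is bounded below by $0$, so linear programming duality gives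
$$f^*(H)=\max\Bigl\{\sum_{e\in H}w(e)\;:\; w\ge 0 \text{ on } H,\ w(P)\le 1\text{ for every rainbow path }P\text{ of }G\Bigr\},\tag{1}$$
where $w(P)=\sum_{e\in E(P)\cap H}w(e)$. If $H\ne\emptyset$ then $f^*(H)\ge1$, because the paths through a single $e\in H$ already have total weight at least 1. Two examples, for $k=1$: if $H$ consists of all edges at a vertex $z$, a path contains at most two of them, so $f^*(H)\ge d(z)/2$; if $H$ is a color class, a rainbow path contains at most one of its edges, so $f^*(H)\ge|H|$.

Duality also explains "equivalently" in Theorem 2. If every weight function of total $W$ has a rainbow path of weight at least $W/((k+1)n)$, then a function $w$ as in (1) for $H=E(G)$ has total at most $(k+1)n$, so $f^*(E(G))\le(k+1)n$. Conversely, if $\lambda$ is a fractional cover of $E(G)$ of total at most $(k+1)n$, then $\sum_P\lambda_Pw(P)=\sum_e w(e)\sum_{P\ni e}\lambda_P\ge W$ for every $w\ge 0$ on $E(G)$, so some $P$ has $w(P)\ge W/((k+1)n)$.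

## 3. Swapping tokens along single edges: proof of Theorem 2

Instead of growing one path, we grow $n$ rainbow paths at once, and we extend them in pairs, so that at each moment exactly one path ends at each vertex. Then a blocked edge can be charged to a path.

**Lemma 1.** If $w\ge0$ is a weight function on $E(G)$ of total $W$, some rainbow path has weight at least $W/((k+1)n)$. Hence $f^*(H)\le(k+1)n$ for all $H\subseteq E(G)$.

*Proof.* If $W=0$, any single vertex will do. Let $W>0$.

**Step 1: tokens and swaps.** *We set up the process that grows the paths.* Put one token on each vertex. Each token $p$ carries a rainbow path $P_p$ ending at its current position; at the start this path is a single vertex. A token $p$ at $u$ is *blocked* for the edge $e=uv$ if $v\in V(P_p)$ or $c(e)\in C(P_p)$. If neither the token at $u$ nor the token at $v$ is blocked for $e=uv$, a *swap* along $e$ lets both traverse $e$: they exchange places, and both paths are extended by $e$. Both paths remain rainbow paths, and there is again one token on each vertex.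

**Step 2: heavy edges first.** *We order the swaps so that heavy edges are used as much as possible.* Let $w_1>\dots>w_r>0$ be the distinct positive weights, put $w_{r+1}=0$, and let $F_j=\{e:w(e)\ge w_j\}$. In phase $j=1,\dots,r$ we perform swaps along edges of $F_j$ as long as one is possible. A swap increases $\sum_p\Lambda(P_p)$ by 2, and this sum is at most $n(n-1)$, so each phase ends. Let $s_j$ be the number of swaps in phases $1,\dots,j$, and $s_0=0$. At the end of phase $j$ we have $\sum_p\Lambda(P_p)=2s_j$.

**Step 3: counting blocked edges.** *We bound $s_j$ from below.* At the end of phase $j$, each $e\in F_j$ is blocked for the token at one of its ends. A token $p$ at $u$ is blocked for at most $\Lambda(P_p)$ edges $uv$ because of $v\in V(P_p)$ (the vertex $u$ itself does not count), and for at most $k\Lambda(P_p)$ edges because of their color. Therefore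
$$|F_j|\le\sum_p(k+1)\Lambda(P_p)=(k+1)\,2s_j .$$

**Step 4: summation by parts.** *We convert the numbers of swaps into weight.* The difference $s_i-s_{i-1}$ counts swaps along edges of weight at least $w_i$, and each of them adds its edge to two paths. Also $\sum_j(w_j-w_{j+1})|F_j|=W$, because for an edge of weight $w_i$ the sum of $w_j-w_{j+1}$ over all $j\ge i$ telescopes to $w_i$. Hence
$$\sum_pw(P_p)\ge\sum_{i=1}^r2w_i(s_i-s_{i-1})=\sum_{j=1}^r(w_j-w_{j+1})\,2s_j\ge\sum_{j=1}^r(w_j-w_{j+1})\frac{|F_j|}{k+1}=\frac W{k+1}.$$
There are $n$ tokens, so some $P_p$ has weight at least $W/((k+1)n)$.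

For the second claim, let $w$ be as in (1) and extend it by $0$ to $E(G)$. By the first claim its total is at most $(k+1)n$. $\square$

This proves Theorem 2. To see the process at work, take a triangle $123$ with three colors and equal weights, and tokens $A,B,C$ at $1,2,3$. Swap along $12$, then along $23$. The paths are $P_A=1\,2\,3$, $P_B=2\,1$, $P_C=3\,2$, and $A,B,C$ are at $3,1,2$. Now edge $13$ is blocked for $A$ (which has visited 1), edge $12$ for $B$, and edge $23$ for $A$. The process stops with $s_1=2$, and $|F_1|=3\le 2\cdot 2s_1=8$.

## 4. A random cover costs a logarithm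

With $f^*(E(G))\le 2n$ for proper colorings in hand, the sensible next step is randomized rounding. Let $k=1$, let $E(G)\neq\emptyset$, and let $\lambda$ be an optimal fractional cover of $E(G)$. Choose $m_0=\lceil4n\ln n\rceil$ independent random rainbow paths, each equal to $P$ with probability $\lambda_P/f^*(E(G))$. A random path contains a given edge with probability at least $1/f^*(E(G))\ge 1/(2n)$. So the edge stays uncovered with probability at most $(1-\frac1{2n})^{m_0}\le e^{-m_0/(2n)}\le n^{-2}$, and the expected number of uncovered edges is at most $\binom n2n^{-2}<1$. Some outcome covers everything, and we have a cover by at most $4n\ln n+1$ rainbow paths.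

Where does the logarithm come from? After $Cn$ random paths this estimate leaves each edge uncovered with probability up to $e^{-C/2}$. In $K_n$ that allows about $e^{-C/2}n^2/2$ uncovered edges, too many for one-edge paths. The argument continues on the uncovered set $U$, but all we know is $f^*(U)\le 2n$, the same bound as for the whole graph. So each further halving of $U$ costs $2n\ln2$ more paths, and about $\log_2n$ halvings are needed.

We would be done if $f^*(U)$ went down together with $U$. Suppose that $f^*(U)\le C\eta n$ with a small $\eta$ as soon as the uncovered fraction is a fixed power of $\eta$. Then the next stage could afford $\ln(1/\delta)$ twice as large as the previous one; the factor $\eta$ gets *squared* while the logarithm only *doubles*, and the costs sum to $O(n)$. So we ask: *is $f^*(H)$ small when $H$ is thin?*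

## 5. Thin sets that are still expensive, and the definition of sparseness

In terms of numbers of edges, the answer is no. The star of all edges at a vertex $z$ of $K_n$ has only $n-1$ edges, yet $f^*\ge(n-1)/2$. A perfect matching that is a color class in a properly colored $K_n$ ($n$ even) has only one edge at each vertex, yet $f^*\geq n/2$. So $H$ must be thin at every vertex *and* in every color. If the degrees of $G$ vary, we also need these conditions with suitable weights. The right weights come from the random walk. Put
$$S(y)=\sum_{x\in N(y)}\frac1{d(x)},\qquad S_2(y)=\sum_{x\in N(y)}\frac{S(x)}{d(x)} .$$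
If every vertex of positive degree sends one unit of mass, spread evenly, to its neighbors, then $S(y)$ is the mass that arrives at $y$; if every such vertex $x$ then sends on the mass $S(x)$ in the same way, $S_2(y)$ arrives. Exchanging the order of summation gives
$$\sum_yS(y)=\sum_{x:\,d(x)>0}d(x)\cdot\frac1{d(x)}\le n,\qquad \sum_yS_2(y)=\sum_{x:\,d(x)>0}S(x)\le n.\tag{2}$$
In a $d$-regular graph with $d\geq 1$, $S=S_2=1$ everywhere. In a star with $n-1\ge1$ leaves, the center has $S=n-1$ and a leaf has $S=\frac1{n-1}$; the center has $S_2=(n-1)\cdot\frac1{n-1}=1$ and a leaf has $S_2=\frac{n-1}{n-1}=1$.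

**Definition.** Let $0<\eta\le1$. A set $H\subseteq E(G)$ is *$\eta$-sparse* if

* (S1) every end of an edge of $H$ has degree at least $6k$ in $G$;
* (S2) $d_H(x)\le\eta\,d(x)$ for every vertex $x$;
* (S3) $\displaystyle\sum_{x\in N(y),\,xv\in H}\frac1{d(x)}\le\eta\,(1+S(y))$ for all $y,v\in V(G)$, where $v=y$ is allowed;
* (S4) $\displaystyle\sum_{x\in N(y)}\frac{d_{H,a}(x)}{d(x)}\le\eta k\,(1+S(y))$ for every vertex $y$ and every color $a$.

In words, (S3) says that of the mass arriving at $y$, only a small part comes from $H$-neighbors of $v$; (S4) says that only a small part comes from vertices at which $H$ has the color $a$. All left-hand sides can only decrease when edges are removed from $H$, so subsets of $\eta$-sparse sets are $\eta$-sparse.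

**Example.** Let $G=K_n$, $n\ge7$, properly colored. (S1) holds with $k=1$, since $n-1\ge6$. If (S2) holds, then the left side of (S3) is at most $d_H(v)/(n-1)\le\eta$, so (S3) is automatic (and likewise in every regular graph). The left side of (S4) is at most $2|H_a|/(n-1)$, where $H_a$ is the set of edges of color $a$ in $H$, while the right side is $2\eta$; so (S4) holds if $|H_a|\le\eta(n-1)$. Thus in $K_n$ a set is $\eta$-sparse if it has at most $\eta(n-1)$ edges at each vertex and at most $\eta(n-1)$ edges in each color. For the perfect color class above, the left side of (S4) equals $\frac{n-1}{n-1}=1$ and the right side is $2\eta$, so (S4) forces $\eta\ge\frac12$: the definition recognizes this set as expensive.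

## 6. Three-edge swaps: sparse sets have small fractional covers

**Lemma 2.** If $H$ is $\eta$-sparse then $f^*(H)\le168\,k\eta n$.

By duality, we need a rainbow path of weight at least $W/(168k\eta n)$ for every weight function of total $W>0$ on $H$. It is natural to run the swaps of Lemma 1 along edges of $H$. This is not enough. Take $K_n$, $n\ge7$, with all edges of different colors, $1\le r<(n-1)/336$, $r+1$ dividing $n$, and let $H$ be a disjoint union of cliques $K_{r+1}$ covering all vertices. By the example in Section 5, $H$ is $\eta$-sparse for $\eta=r/(n-1)$, as it has $r$ edges at each vertex and at most one edge in each color. With all weights 1 we have $W=rn/2$, and the desired weight is $W/(168\eta n)=(n-1)/336>r$. But a path inside $H$ stays in one clique and has at most $r$ edges. So the paths must use edges outside $H$ to move from one $H$-edge to the next.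

The next attempt is to swap two tokens along $y\,x\,v$, where $yx$ is any edge of $G$ and $xv\in H$. For the token coming from $y$ the count improves: a vertex $x$ on its path spoils only $d_H(x)\le\eta d(x)$ edges of $H$. But the token at $v$ has to start with an $H$-edge, and there are only about $\eta d(v)$ of these. Once its path has $\eta d(v)$ edges, that path may contain all of $N_H(v)$, and the count breaks down. The cure is to give *both* tokens a free edge of $G$ before and after the edge of $H$: swap along $y\,x\,v\,y'$ with $xv\in H$ in the middle.

*Proof of Lemma 2.* Let $w$ be a weight function on $H$ of total $W>0$, and let $M$ be the maximum of $w(P)$ over rainbow paths $P$ of $G$. We show $M\ge W/(168k\eta n)$. This suffices, because a function $w$ as in (1) has $M\le1$. (If $H=\emptyset$, or if all weights vanish, there is nothing to prove.) Let $w_1>\dots>w_r>0$ be the distinct positive weights, $w_{r+1}=0$, and $F_j=\{e\in H:w(e)\ge w_j\}$. A one-edge path shows $w_1\le M$.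

**Step 1: the tokens.** *We put enough tokens on each vertex to absorb the load that will arrive there.* Put $\tau(y)=\lceil1+S(y)+S_2(y)\rceil$ tokens on each vertex $y$. By (2), their number $N$ satisfies
$$N\le\sum_y\bigl(2+S(y)+S_2(y)\bigr)\le2n+n+n=4n .$$
As before, each token $p$ carries a rainbow path $P_p$ that ends at its current position $y_p$ and is trivial at the start.

**Step 2: the move.** *We say when two tokens may be swapped, and check that the swap is legal.* A configuration consists of an edge $e=xv\in H$ with a chosen order of its ends, vertices $y\in N(x)$ and $y'\in N(v)$, a token $p$ at $y$ and a token $q$ at $y'$. Call $p$ *blocked* if one of the following holds: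

1. $x\in V(P_p)$;
2. $v\in V(P_p)$;
3. $y'\in V(P_p)$;
4. $c(yx)\in C(P_p)$;
5. $c(xv)\in C(P_p)$;
6. $c(vy')\in C(P_p)$.

Symmetrically, $q$ is *blocked* if one of $v,x,y$ lies in $V(P_q)$ or one of $c(y'v),c(vx),c(xy)$ lies in $C(P_q)$. A *coincidence* occurs if $c(yx),c(xv),c(vy')$ are not pairwise distinct. If there is no coincidence and neither $p$ nor $q$ is blocked, the configuration is *good*.

In a good configuration, $y\in V(P_p)$ and $v,y'\notin V(P_p)$ give $v\ne y$ and $y'\ne y$; likewise $y'\in V(P_q)$ and $x\notin V(P_q)$ give $x\ne y'$. The pairs $yx$, $xv$, $vy'$ are edges. So $y,x,v,y'$ are four distinct vertices, and $p\ne q$, since they sit at different vertices. The vertices $x,v,y'$ are new for $P_p$, and the three colors are distinct and new for $P_p$; hence $P_p$ followed by $y\,x\,v\,y'$ is a rainbow path. In the same way, $P_q$ followed by $y'\,v\,x\,y$ is a rainbow path. The *swap over $e$* lets $p$ and $q$ traverse these three edges in opposite directions. The number of tokens at each vertex does not change.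

**Step 3: the process.** *We run the phases.* In phase $j=1,\dots,r$ perform swaps over edges $e\in F_j$ as long as there is a good configuration with $e\in F_j$. Each swap adds $6$ to $L:=\sum_p\Lambda(P_p)\le N(n-1)$, so each phase is finite. If $s_j$ is the number of swaps in phases $1,\dots,j$ (and $s_0=0$), then $L=6s_j$ at the end of phase $j$.

**Step 4: a random configuration.** *We express "no good configuration is left" as an inequality.* Consider the end of phase $j$ and write $F=F_j$. For $e=xv\in F$, choose $y\in N(x)$ uniformly and then $p$ uniformly among the $\tau(y)$ tokens at $y$; independently, choose $y'\in N(v)$ and $q$ at $y'$ in the same way. Let $\beta(x,v)$ be the probability that $p$ is blocked. The definition is symmetric, so the probability that $q$ is blocked is $\beta(v,x)$. The probability of $c(yx)=c(xv)$ is at most $k/d(x)$, because at most $k$ edges at $x$ have the color $c(xv)$; the probability of $c(vy')=c(xv)$ is at most $k/d(v)$; and given $y$, the probability of $c(vy')=c(yx)$ is at most $k/d(v)$. By (S1), the probability of a coincidence is at most $3\cdot\frac16=\frac12$. No configuration is good, so $1\le\frac12+\beta(x,v)+\beta(v,x)$.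 Summing over $F$,
$$\tfrac12|F|\le\sum_{(x,v)}\beta(x,v),\tag{3}$$
where the sum is over ordered pairs with $xv\in F$.

**Step 5: the six types.** *We bound the right side of (3) by the total length of the paths.* A given token $p$ at $y=y_p$ is chosen for $(x,v)$ with $x\in N(y)$ with probability $\frac1{d(x)\tau(y)}$. So the contribution of each blocking type to the right side of (3) is
$$\sum_p\frac1{\tau(y_p)}\sum_{x\in N(y_p)}\frac1{d(x)}\sum_{v\in N_F(x)}\Pr[\text{the type occurs for }p,x,v,y'],\tag{4}$$
where the probability is over the choice of $y'\in N(v)$ (and is $0$ or $1$ for the types that do not involve $y'$). Fix $p$ and write $y=y_p$, $\tau=\tau(y_p)$. Recall $F\subseteq H$ and $\tau\ge1+S(y)+S_2(y)$. We shall use twice the inequality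
$$\frac1\tau\sum_{x\in N(y)}\frac1{d(x)}\sum_{v\in N_F(x)}\frac1{d(v)}\le\frac1\tau\sum_{x\in N(y)}\frac{\eta\,(1+S(x))}{d(x)}=\frac{\eta\,(S(y)+S_2(y))}{\tau}\le\eta,\tag{5}$$
in which the first step is (S3) with both of its vertices equal to $x$, that is, $\sum_{v\in N_H(x)}\frac1{d(v)}\le\eta(1+S(x))$.

*Type 1*, $x\in V(P_p)$. The inner sum in (4) is $d_F(x)$, and $d_F(x)/d(x)\le\eta$ by (S2). Hence $p$ contributes at most $\frac1\tau\,\eta\,|V(P_p)|\le\eta|V(P_p)|$.

*Type 2*, $v\in V(P_p)$. For each $v\in V(P_p)$ (possibly $v=y$) the contribution is at most $\frac1\tau\sum_{x\in N(y),\,xv\in F}\frac1{d(x)}\le\frac{\eta(1+S(y))}\tau\le\eta$ by (S3). Hence $p$ contributes at most $\eta|V(P_p)|$.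

*Type 3*, $y'\in V(P_p)$. For each vertex $z\in V(P_p)$ the probability that $y'=z$ is $1/d(v)$ if $v\in N(z)$, and $0$ otherwise. So $z$ contributes at most the left side of (5), hence at most $\eta$, and $p$ contributes at most $\eta|V(P_p)|$.

*Type 4*, $c(yx)\in C(P_p)$. For each $a\in C(P_p)$ at most $k$ vertices $x\in N(y)$ have $c(yx)=a$, and each contributes at most $\frac1\tau\frac{d_F(x)}{d(x)}\le\eta$. Hence $p$ contributes at most $k\eta|C(P_p)|$.

*Type 5*, $c(xv)\in C(P_p)$. For each $a\in C(P_p)$ the contribution is $\frac1\tau\sum_{x\in N(y)}\frac{d_{F,a}(x)}{d(x)}\le\frac{\eta k(1+S(y))}\tau\le k\eta$ by (S4). Hence $p$ contributes at most $k\eta|C(P_p)|$.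

*Type 6*, $c(vy')\in C(P_p)$. For each $a\in C(P_p)$ and each $v$, at most $k$ vertices $y'\in N(v)$ have $c(vy')=a$, so the probability is at most $k/d(v)$. By (5) the contribution of $a$ is at most $k\eta$. Hence $p$ contributes at most $k\eta|C(P_p)|$.

Adding up, and using $\sum_p|V(P_p)|=L+N$ and $\sum_p|C(P_p)|=L$, we get from (3)
$$\tfrac12|F_j|\le3k\eta\sum_p\bigl(|V(P_p)|+|C(P_p)|\bigr)=3k\eta\,(2L+N)=3k\eta\,(12s_j+N),$$
that is,
$$2s_j\ge\frac{|F_j|}{36k\eta}-\frac N6 .\tag{6}$$

**Step 6: summation by parts.** *We convert (6) into weight.* Each swap over $e$ adds at least $w(e)$ to the weights of two paths, and in phase $i$ we have $w(e)\ge w_i$. As in Step 4 of Lemma 1, and because $\sum_j(w_j-w_{j+1})=w_1\le M$,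
$$NM\ge\sum_pw(P_p)\ge\sum_j(w_j-w_{j+1})\,2s_j\ge\frac W{36k\eta}-\frac N6\,w_1\ge\frac W{36k\eta}-\frac{NM}6 .$$
Hence $\frac76NM\ge\frac W{36k\eta}$, and with $N\le4n$
$$M\ge\frac{6\,W}{7\cdot36\,k\eta\cdot4n}=\frac W{168\,k\eta n}.\qquad\square$$

## 7. A random cover leaves a sparse set, after a small disposal

The set $U$ of edges that a random cover misses should be sparse: each edge survives with small probability $\delta$, and the edges at a vertex, or of one color, survive almost as if independently. The danger is that (S2), (S3), (S4) are very many conditions. A union bound over all of them would require failure probabilities that go to $0$ with $n$, and so again about $\log n$ rounds. We avoid this by not asking that all conditions hold. Where one fails, we throw the offending edges away and cover them by one-edge paths; all we need is that the *expected number* of edges thrown away is $O(kn)$ with a small factor. The events for which failure would be likely, because they involve too few edges, must then be harmless for a deterministic reason.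

**Lemma 3.** Let $\emptyset\ne H\subseteq E(G)$ satisfy (S1), let $0<\delta\le10^{-32}$ and $\eta=\delta^{1/8}$. There are at most $2f^*(H)\ln(1/\delta)+1+2k\delta^{1/2}n$ rainbow paths covering all of $H$ except a subset $H'$ that is $\eta$-sparse.

*Proof.* **Step 1: the random paths.** *We choose the paths and estimate what they miss.* Let $\lambda$ be an optimal fractional cover of $H$. Choose $m_0=\lceil2f^*(H)\ln(1/\delta)\rceil$ independent random rainbow paths, each equal to $P$ with probability $\lambda_P/f^*(H)$. Each of them contains a given $e\in H$ with probability at least $1/f^*(H)$. Let $U\subseteq H$ be the set of uncovered edges.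

*Claim.* If $T\subseteq E(G)$ is monochromatic, or consists of edges sharing a common vertex, then $\Pr[T\subseteq U]\le\delta^{|T|}$.

If $T\not\subseteq H$ the probability is $0$. Otherwise, a rainbow path $P$ contains at most one edge of a monochromatic $T$, and at most two edges at a common vertex; so $|E(P)\cap T|\le2$ in both cases. A random path therefore meets $T$ with probability at least $\frac12\,\mathbb E|E(P)\cap T|\ge\frac{|T|}{2f^*(H)}$, and
$$\Pr[T\subseteq U]\le\Bigl(1-\frac{|T|}{2f^*(H)}\Bigr)^{m_0}\le e^{-m_0|T|/(2f^*(H))}\le\delta^{|T|}.$$

All subsets of such a $T$ are again of the same kind. Summing over the $q$-subsets of $T$, for every integer $q\ge1$,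
$$\Pr\bigl[|U\cap T|\ge q\bigr]\le\binom{|T|}q\delta^q\le\Bigl(\frac{e|T|\delta}q\Bigr)^q .\tag{7}$$

**Step 2: groups of neighbors.** *We separate the conditions that may be left to chance from those that hold automatically.* Let $D=\delta^{-1/2}$. For a vertex $y$ and an integer $j\ge0$ with $2^{j+1}>D$ let
$$N_j(y)=\{x\in N(y):2^j\le d(x)<2^{j+1}\}.$$
Call $(y,j)$ *large* if $m:=|N_j(y)|>2^{j/2}$, and *small* otherwise. The sum of $1/d(x)$ over a small group is at most $2^{j/2}2^{-j}=2^{-j/2}$, which is negligible; small groups need no probability. For a large group, $2^j<m^2$: the degrees in the group are bounded by a polynomial in its size $m$, so only polynomially many (in $m$) vertices and colors are relevant to it, while the failure probabilities will be exponentially small in $\sqrt m$. Moreover, if $(y,j)$ is large, then $m^2>2^j>D/2$, so $m\ge\delta^{-1/4}/\sqrt2$.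

**Step 3: numerical facts.** *We record the estimates that the disposal needs.* If $m\ge\delta^{-1/4}/\sqrt2$, then
$$\frac{\eta m}{16}\ge\frac{\sqrt m}{20}\qquad\text{and}\qquad4m^6\,\delta^{\sqrt m/20}\le\delta .\tag{8}$$
Indeed $m^{-1/2}\le2^{1/4}\delta^{1/8}=2^{1/4}\eta$, so $\eta m\ge2^{-1/4}\sqrt m$, and $2^{-1/4}/16>1/20$. For the second inequality put $t=\sqrt m$. Then $t\ge2^{-1/4}\delta^{-1/8}\ge2^{-1/4}\cdot10^4>8000$. As $t\ge40$, we have $\frac t{20}-1\ge\frac t{40}$, and $\ln\frac1\delta\ge32\ln10>73$; so
$$\Bigl(\frac t{20}-1\Bigr)\ln\frac1\delta\ge\frac t{40}\cdot73\ge t\ge12\ln t+\ln4 .$$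
The last inequality holds at $t=8000$, where the right side is less than $110$, and $t-12\ln t$ increases for $t\geq 12$. Exponentiating gives $\delta\cdot\delta^{-t/20}\ge4t^{12}=4m^6$. Finally,
$$\frac{8e\,\delta}\eta=8e\,\delta^{7/8}\le\delta^{1/2},\tag{9}$$
since $\delta^{-3/8}\ge10^{12}>8e$.

**Step 4: the disposal.** *We throw away edges of $U$ wherever a condition fails, and bound the expected cost.* Put the following edges of $U$ in a set $R$.

(A) All edges of $U$ with an end of degree less than $D$. There are at most $Dn$ such edges in $G$, and each is in $U$ with probability at most $\delta$ by the claim (for $|T|=1$). The expected number is at most $\delta Dn=\delta^{1/2}n$.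

(B) For each $x$ with $d(x)\ge D$ and $d_U(x)>\eta\,d(x)$: all $U$-edges at $x$. Put $m=d(x)$; then $m\ge\delta^{-1/2}\ge\delta^{-1/4}/\sqrt2$, so (8) applies. Use (7) with $T$ the set of all edges at $x$ and $q=\lceil\eta m\rceil$: by (9), the event has probability at most $(e\delta/\eta)^q\le\delta^{q/2}\le\delta^{\eta m/2}\le\delta^{\sqrt m/20}$. It costs at most $m$ edges. The expected number of edges is at most $m\,\delta^{\sqrt m/20}\le\delta$ for each $x$, hence at most $\delta n$ in total.

(C) For each large $(y,j)$ and each vertex $v$ with $|\{x\in N_j(y):xv\in U\}|>\eta m/4$, where $m=|N_j(y)|$: all these edges $xv$, at most $m$ of them. The edges $xv\in E(G)$ with $x\in N_j(y)$ share the vertex $v$ and number at most $m$. By (7) with $q=\lceil\eta m/4\rceil$ and (9), the event has probability at most $(4e\delta/\eta)^q\le\delta^{q/2}\le\delta^{\eta m/8}\le\delta^{\eta m/16}\le\delta^{\sqrt m/20}$. Fewer than $m2^{j+1}<2m^3$ vertices $v$ have a neighbor in $N_j(y)$, and for other $v$ the event is impossible. So the expected number of edges for $(y,j)$ is at most $2m^4\,\delta^{\sqrt m/20}$.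

(D) For each large $(y,j)$ and each color $a$ with $\sum_{x\in N_j(y)}d_{U,a}(x)>\eta km/4$: all $U$-edges of color $a$ meeting $N_j(y)$. Let $T$ be the set of color-$a$ edges of $G$ meeting $N_j(y)$; then $T$ is monochromatic and $|T|\le km$. Each edge is counted at most twice in the sum, so the event implies $|U\cap T|\ge q:=\lceil\eta km/8\rceil$. By (7) and (9) its probability is at most $(8e\delta/\eta)^q\le\delta^{q/2}\le\delta^{\eta km/16}\le\delta^{\eta m/16}\le\delta^{\sqrt m/20}$. It costs at most $km$ edges. Fewer than $m2^{j+1}<2m^3$ colors occur at vertices of $N_j(y)$. So the expected number of edges for $(y,j)$ is at most $2m^3\cdot km\cdot\delta^{\sqrt m/20}$.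

For each large $(y,j)$, (C) and (D) together cost in expectation at most $4km^4\,\delta^{\sqrt m/20}\le k\delta m^{-2}\le k\delta2^{-j}$, by (8) and $m^2>2^j$. The sum of $2^{-j}$ over all $j$ with $2^j>D/2$ is at most $2\cdot\frac2D$. So each vertex $y$ accounts for at most $4k\delta/D\le k\delta$. Altogether
$$\mathbb E|R|\le n\bigl(\delta^{1/2}+\delta+k\delta\bigr)\le2k\delta^{1/2}n .$$
Fix an outcome with $|R|\le2k\delta^{1/2}n$, cover each edge of $R$ by a one-edge path, and let $H'=U\setminus R$. The paths cover $H\setminus H'$, and their number is at most $m_0+|R|\le2f^*(H)\ln(1/\delta)+1+2k\delta^{1/2}n$.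

**Step 5: $H'$ is $\eta$-sparse.** *We check the four conditions.*

(S1) is inherited from $H$.

(S2): if $d(x)<D$, then $d_{H'}(x)=0$ by (A). If $d(x)\ge D$, then either all $U$-edges at $x$ were removed in (B), or $d_{H'}(x)\le d_U(x)\le\eta\,d(x)$.

For (S3) and (S4), fix $y$. By (A), a vertex $x\in N(y)$ can contribute only if $d(x)\ge D$. Such an $x$ lies in exactly one group $N_j(y)$, and $2^{j+1}>d(x)\ge D$. So it suffices to sum over the groups, which are disjoint.

(S3), for a given $v$: a small group contributes at most $m2^{-j}\le2^{-j/2}$. All small groups together contribute at most a geometric sum whose largest term is less than $(D/2)^{-1/2}$: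
$$\sum_{2^j>D/2}2^{-j/2}\le\frac{\sqrt2\,D^{-1/2}}{1-2^{-1/2}}\le5\delta^{1/4}\le\eta,\tag{10}$$
where the last step is $5\delta^{1/8}\le1$. A large group contributes $0$ if its $U$-edges to $v$ were removed in (C). Otherwise at most $\eta m/4$ of its vertices contribute, each at most $2^{-j}$; since $\frac1{d(x)}>2^{-j-1}$ for all $m$ vertices of the group, this is at most $\frac{\eta m}42^{-j}\le\frac\eta2\sum_{x\in N_j(y)}\frac1{d(x)}$. The total is at most $\eta+\frac\eta2S(y)\le\eta(1+S(y))$.

(S4), for a given color $a$: a small group contributes at most $km2^{-j}\le k2^{-j/2}$, and all small groups together at most $k\eta$ by (10). A large group contributes $0$ if (D) applied to it and $a$. Otherwise it contributes at most $\frac{\eta km}42^{-j}\le\frac{\eta k}2\sum_{x\in N_j(y)}\frac1{d(x)}$. The total is at most $k\eta+\frac{k\eta}2S(y)\le\eta k(1+S(y))$. $\square$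

## 8. Squaring the density while doubling the logarithm: proof of Theorem 1

**Step 1: edges at vertices of low degree.** *We arrange (S1).* At most $6kn$ edges have an end of degree less than $6k$; cover each by a one-edge path. Let $H_0$ be the set of remaining edges. It satisfies (S1).

**Step 2: the parameters.** *We fix the sequence of densities.* Put $\delta_1=10^{-32}$, $\delta_{i+1}=\delta_i^2$ and $\eta_i=\delta_i^{1/8}$. Then $\eta_1=10^{-4}$, $\eta_{i+1}=\eta_i^2$, and, since $32\ln10<73.7$,
$$\ln(1/\delta_{i+1})=2^i\ln(1/\delta_1)\le2^i\cdot73.7\qquad(i\ge0).$$

**Step 3: stage 0.** *We pass from $H_0$ to a sparse set.* If $H_0\neq\emptyset$, apply Lemma 3 to $H_0$ with $\delta=\delta_1$. By Lemma 1, $f^*(H_0)\le(k+1)n\le2kn$. We use at most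
$$4kn\cdot73.7+1+2k\delta_1^{1/2}n$$
paths, and the uncovered set $H_1$ is $\eta_1$-sparse.

**Step 4: stage $i\ge1$.** *We pass from an $\eta_i$-sparse set to an $\eta_{i+1}$-sparse set.* Suppose that the uncovered set $H_i$ is nonempty and $\eta_i$-sparse. It satisfies (S1), so Lemma 3 applies with $\delta=\delta_{i+1}$. By Lemma 2, $f^*(H_i)\le168\,k\eta_in$. Some vertex $x$ has $d_{H_i}(x)\ge1$, so (S2) gives $1\le\eta_id(x)\le\eta_in$, and the summand $1$ in Lemma 3 is at most $\eta_in$. So we use at most
$$336\,k\,\eta_i\,2^i\cdot73.7\,n+\eta_in+2k\delta_{i+1}^{1/2}n$$
paths, and the new uncovered set $H_{i+1}$ is $\eta_{i+1}$-sparse.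

**Step 5: the procedure stops.** *We check that every edge is eventually covered.* As we just saw, $H_i\ne\emptyset$ forces $\eta_in\ge1$. Since $\eta_i\to0$, some $H_i$ is empty.

**Step 6: the total.** *We add up the paths.* Using $1\le kn$ in stage 0, the number of paths is at most
$$kn\Bigl(6+294.8+1+336\cdot73.7\sum_{i\ge1}2^i\eta_i+\sum_{i\ge1}\eta_i+2\sum_{i\ge1}\delta_i^{1/2}\Bigr).$$
Here $\sum_{i\ge1}2^i\eta_i=2\cdot10^{-4}+4\cdot10^{-8}+8\cdot10^{-16}+\cdots<2.001\cdot10^{-4}$ and $336\cdot73.7<24764$, so the fourth term is less than $5$. The last two terms are together less than $0.001$. The total is less than $307\,kn\le310\,kn$, which proves Theorem 1. For $k=1$ this answers the question of Section 1: every properly edge-colored graph $G$ contains at most $310\,|V(G)|$ rainbow paths covering $E(G)$. $\blacksquare$
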